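
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{A countable Tychonoff space with no isolated points\\ and no Tychonoff connectification}


\begin{abstract}
We show in ZFC that there is a nonempty countable Tychonoff space without isolated points that is not a dense subspace of any connected Tychonoff space, and not even of any connected regular space. The space consists of countably many copies of $\mathbb Q$ and one further point, to which the copies converge along an ultrafilter that is a weak P-point. We also give a version in which no nonempty open subspace has a regular connectification. For spaces built in the same way from an arbitrary free filter, we characterize those that have a Tychonoff connectification.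
\end{abstract}

\section{The question and the answer}

All spaces are Hausdorff. A \emph{connectification} of a space $X$ is a connected Hausdorff space $Y$ containing $X$ as a dense subspace; it is a \emph{Tychonoff} (\emph{regular}) connectification if $Y$ is Tychonoff (regular).

An obvious obstruction is an isolated point. If $p$ is isolated in $X$ and $X$ is dense in $Y$, choose an open $O\subseteq Y$ with $O\cap X=\{p\}$. The open set $O\setminus\{p\}$ misses $X$, so it is empty. Thus $\{p\}$ is clopen in $Y$, and $Y$ is disconnected unless $Y=\{p\}$. So we consider spaces that are \emph{dense in themselves}, that is, have no isolated points. For countable spaces there is no other obstruction to having a Hausdorff connectification: it is known that every countable space without isolated points has one. It is also known that every Tychonoff nowhere locally compact space of countable $\pi$-weight has a Hausdorff connectification. (A \emph{$\pi$-base} is a family of nonempty open sets such that every nonempty open set contains a member of the family; the \emph{$\pi$-weight} is the least size of a $\pi$-base.) The following question from \cite{problem} asks whether the connectification can be as good as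 the space.

\begin{quote}
\emph{Does every nonempty countable dense in itself Tychonoff space have a Tychonoff connectification?}
\end{quote}

Such a connectification is necessarily uncountable: on a connected Tychonoff space with two points there is a nonconstant continuous real function, and its range contains a nondegenerate interval. We show that the answer to the question is negative in ZFC.

The simplest case is encouraging. Suppose $X$ is nonempty, countable, dense in itself, Tychonoff and first countable. Then $X$ is second countable, hence metrizable, and by Sierpi\'nski's theorem (a nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$) it is homeomorphic to $\mathbb Q$, which is dense in $\mathbb R$. So a counterexample needs at least one point of uncountable character. One such point is enough.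

We recall the language of ultrafilters. The space $\beta\omega$ is the set of ultrafilters on $\omega$, with base $\{\hat a:a\subseteq\omega\}$, where $\hat a=\{v\in\beta\omega:a\in v\}$. It is compact Hausdorff, its clopen sets are exactly the sets $\hat a$, and $n\in\omega$ is identified with the principal ultrafilter $\{a:n\in a\}$; thus $\omega$ is a dense set of isolated points of $\beta\omega$. Every map from $\omega$ to a compact Hausdorff space extends continuously to $\beta\omega$. Put $\omega^*=\beta\omega\setminus\omega$. A point $u\in\omega^*$ is a \emph{weak P-point} if $u\notin\overline D$ for every countable $D\subseteq\omega^*\setminus\{u\}$. The one deep fact that we use is a theorem of ZFC.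

\begin{theorem}[Kunen \cite{kunen}]\label{kunen}
Weak P-points exist.
\end{theorem}

A filter $\mathcal F$ on $\omega$ is \emph{free} if it is proper and $\bigcap\mathcal F=\emptyset$.

\begin{definition}\label{XF}
Let $\mathcal F$ be a free filter on $\omega$. As a set, $X_{\mathcal F}=\{x\}\cup\bigsqcup_{n\in\omega}A_n$, where each $A_n$ is a copy of $\mathbb Q$. For $a\subseteq\omega$ write
\[
A_a=\bigcup_{n\in a}A_n,\qquad U_a=\{x\}\cup A_a .
\]
A set $W\subseteq X_{\mathcal F}$ is open if every $W\cap A_n$ is open in $A_n$ and, in case $x\in W$, there is $a\in\mathcal F$ with $U_a\subseteq W$.
\end{definition}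

Thus each $A_n$ is open, and $\{U_a:a\in\mathcal F\}$ is a base of open neighborhoods at $x$. Each $U_a$ with $a\in\mathcal F$ is also closed, because its complement is $A_{\omega\setminus a}$. A clopen subset $B$ of $A_n$ is clopen in $X_{\mathcal F}$, because some $a\in\mathcal F$ omits $n$, so that $U_a$ is a neighborhood of $x$ missing $B$; in particular $A_n$ is clopen, and $A_n$ and $U_a$ separate the points of $A_n$ from $x$. Hence $X_{\mathcal F}$ is a countable Hausdorff space with a base of clopen sets, so it is Tychonoff. It has no isolated points, it has countable $\pi$-weight (use countable bases of the $A_n$), and $X_{\mathcal F}\setminus\{x\}\cong\mathbb Q$ by Sierpi\'nski's theorem.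

A space $Y$ is \emph{regular at} $x\in Y$ if every neighborhood of $x$ contains a closed neighborhood of $x$.

\begin{theorem}\label{main}
If $u$ is a weak P-point, then $X_u$ has no Tychonoff connectification. More generally, $X_u$ has no Hausdorff connectification that is regular at the single point $x$.
\end{theorem}

With Theorem~\ref{kunen}, this answers the question negatively in ZFC. Regularity at $x$ cannot be dropped, since $X_u$ does have a Hausdorff connectification by the results quoted above. The obstruction at $x$ can be placed at every point of one space.

\begin{theorem}\label{nowhere}
There is a countable dense in itself Hausdorff space $X$ with a base of clopen sets such that every regular space $Y$ containing $X$ densely has a $\pi$-base of clopen sets. Moreover, no nonempty open subspace of $X$ has a regular connectification.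
\end{theorem}

Finally, Theorem~\ref{classification} characterizes, in terms of closed relations on $\beta\omega$, the free filters $\mathcal F$ for which $X_{\mathcal F}$ has a Tychonoff connectification.

\section{Gluing neighbors}\label{sec:neighbors}

In a connectification $Y$ of $X_{\mathcal F}$, no closure $\overline{A_n}$ can be open. So it has to touch the closure of the rest of the space in some new point $z_n$. The simplest plan is to let $A_n$ touch $A_{n+1}$. For some filters this works.

\begin{proposition}\label{shift}
Let $\mathcal F$ be a free filter such that for every $a\in\mathcal F$ the set $a'=\{n\in\omega:\{n-1,n,n+1\}\cap\omega\subseteq a\}$ is in $\mathcal F$. Then $X_{\mathcal F}$ has a Tychonoff connectification.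
\end{proposition}

\begin{proof}
For $a\subseteq\omega$ let $I_a=\bigcup_{n\in a}[n,n+1]$, and let $Y=\{x\}\cup[0,\infty)$. For $a\in\mathcal F$ put $W_a=\{x\}\cup\operatorname{int}I_a$, the interior being taken in $[0,\infty)$. Declare $O\subseteq Y$ open if $O\cap[0,\infty)$ is open in $[0,\infty)$ and, in case $x\in O$, $W_a\subseteq O$ for some $a\in\mathcal F$. This is a topology because $W_{a\cap b}\subseteq W_a\cap W_b$, and the sets $W_a$ form a base of open neighborhoods at $x$. Points are closed: $[0,\infty)$ is open, and for $t\in[0,\infty)$ some $W_a$ omits $t$, because $\mathcal F$ is free.

Every $W_a$ meets $[0,\infty)$, so the connected set $[0,\infty)$ is dense in $Y$, and $Y$ is connected. Let $A_n=\mathbb Q\cap(n,n+1)$, a copy of $\mathbb Q$. Then $W_a\cap(\{x\}\cup\bigcup_nA_n)=\{x\}\cup\bigcup_{n\in a}A_n$, so the subspace $\{x\}\cup\bigcup_nA_n$ is a copy of $X_{\mathcal F}$; it is dense in $Y$.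

It remains to separate points from closed sets by continuous functions. Let $t\in[0,\infty)$ have an open neighborhood $O$ in $Y$, and let $m>t$ be an integer. There is a continuous $f:[0,\infty)\to[0,1]$ with $f(t)=1$ that vanishes off $O\cap[0,m)$. Put $f(x)=0$. Since $\mathcal F$ is free, some $a\in\mathcal F$ is disjoint from $\{0,\dots,m\}$; then $f$ vanishes on $W_a\subseteq\{x\}\cup[m+1,\infty)$, and $f$ is continuous at $x$.

Now consider the neighborhood $W_a$ of $x$, where $a\in\mathcal F$. If $C=[0,\infty)\setminus W_a$ is empty, there is nothing to do. Otherwise let $f(t)=\max(0,1-\operatorname{dist}(t,C))$ for $t\in[0,\infty)$ and $f(x)=0$. Then $f=1$ on $C$. If $n\in a'$ and $t\in[n,n+1]$, then $(n-1,n+2)\cap[0,\infty)$ is an open set contained in $I_a$, so it misses $C$, and $f(t)=0$. Thus $f$ vanishes on $W_{a'}$ and is continuous at $x$. This is where the hypothesis on $\mathcal F$ is used.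
\end{proof}

\begin{example}\label{density}
The filter of cofinite sets satisfies the hypothesis; here $Y=[0,\infty]$. A more telling case is the filter $\mathcal F$ of sets of asymptotic density $1$, which satisfies it because density $1$ is preserved by shifts and finite intersections. For this filter, $x$ has uncountable character in $X_{\mathcal F}$. Indeed, a countable neighborhood base at $x$ would give sets $a_0\supseteq a_1\supseteq\cdots$ in $\mathcal F$ such that every member of $\mathcal F$ contains some $a_k$. Given any such decreasing sequence in $\mathcal F$, choose $m_k\in a_k$ with $m_k\ge2^k$. At most $\log_2N+1$ of the numbers $m_k$ are below $N$ (for $N\ge1$), so $\omega\setminus\{m_k:k\in\omega\}$ is in $\mathcal F$, but it contains no $a_k$. Hence uncountable character alone is not the obstruction.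
\end{example}

For an ultrafilter $u\in\omega^*$ the same plan fails, and the failure shows the idea of the whole proof. Suppose that $Y\supseteq X_u$ is regular at $x$, with $X_u$ dense, and that for each $n$ there is $z_n\in\overline{A_n}\cap\overline{A_{n+1}}$. Let $c\in u$ be the set of even numbers or the set of odd numbers. Choose $G$ open in $Y$ with $G\cap X_u=U_c$, then $G'$ open with $x\in G'\subseteq\overline{G'}\subseteq G$, and $b\in u$ with $U_b\subseteq G'$. Take $n\in b\cap c$. Then $z_n\in\overline{A_n}\subseteq\overline{G'}\subseteq G$. So $G$ is a neighborhood of a point of $\overline{A_{n+1}}$ and must meet $A_{n+1}$. But $G\cap X_u=U_c$ and $n+1\notin c$, a contradiction.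

In words: as $n\to u$ the sets $A_n$ converge to $x$; by regularity the points $z_n$ converge to $x$; hence so do the partners of the $A_n$. A connectification must choose partners that go to $u$ as $n$ goes to $u$. Two things have to be added. The partner of $n$ need not be $n+1$; this is handled by using three colors in place of even and odd. More seriously, $z_n$ may lie in the closure of $\bigcup_{m\ne n}A_m$ without lying in the closure of any single $A_m$, $m\neq n$. Then the partner of $n$ is a nonprincipal ultrafilter, and this is the reason for taking weak P-points.

\section{A weak P-point is not a limit along itself}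

We now carry out the combinatorial part, which involves only ultrafilters. It says that if every $n$ is given a partner $w_n$ different from $n$ and from the weak P-point $u$, then the partners do not converge to $u$ as $n$ goes to $u$.

\begin{lemma}\label{coloring}
Let $S\subseteq\omega$, and let $g:S\to\omega$ satisfy $g(n)\ne n$ for all $n\in S$. Then $\omega=c_0\sqcup c_1\sqcup c_2$, where $g(c_i\cap S)\cap c_i=\emptyset$ for each $i$.
\end{lemma}

\begin{proof}
Consider the graph on $\omega$ with edges $\{n,g(n)\}$, $n\in S$. We have to color its vertices with three colors so that adjacent vertices get different colors. A finite nonempty set $E$ of vertices spans at most $|E|$ edges, since each of them has the form $\{n,g(n)\}$ with $n\in E\cap S$. So the average degree in the induced graph on $E$ is at most $2$, and some vertex of $E$ has at most two neighbors in $E$. Remove it, color the rest by induction on $|E|$, and give the removed vertex a color that its neighbors do not use. Thus every finite induced subgraph is $3$-colorable. For each edge, the colorings in the compact space $3^\omega$ that are proper on this edge form a closed set, and any finitely many of these sets have a common point.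 So they all have a common point.
\end{proof}

\begin{lemma}\label{core}
Let $u$ be a weak P-point and $S\in u$. For each $n\in S$ let $w_n\in\beta\omega$ with $w_n\ne n$ and $w_n\neq u$. Then there is $a\in u$ with $\{n\in S:a\in w_n\}\notin u$.
\end{lemma}

\begin{proof}
Suppose that $\{n\in S:a\in w_n\}\in u$ for every $a\in u$. Let $S_1$ be the set of those $n\in S$ for which $w_n$ is principal, and $S_2=S\setminus S_1$. One of these sets is in $u$.

\emph{Case $S_1\in u$.} For $n\in S_1$ write $w_n=g(n)\in\omega$; then $g(n)\ne n$. Take $c_0,c_1,c_2$ from Lemma~\ref{coloring} for $g:S_1\to\omega$, and let $c_i$ be the one in $u$. The set $\{n\in S:c_i\in w_n\}\cap S_1\cap c_i$ is in $u$, so it contains some $n$. Then $n\in c_i\cap S_1$ and $g(n)\in c_i$, contrary to the choice of $c_i$.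

\emph{Case $S_2\in u$.} The set $D=\{w_n:n\in S_2\}$ is a countable subset of $\omega^*\setminus\{u\}$. For each $a\in u$ the set $\{n\in S:a\in w_n\}\cap S_2$ is in $u$, so it is nonempty, and $D\cap\hat a\ne\emptyset$. Hence $u\in\overline D$, contrary to the assumption that $u$ is a weak P-point.
\end{proof}

Only the second case uses that $u$ is a weak P-point.

\section{Ultrafilter traces and the proof of Theorem \ref{main}}

We now attach to a point $z$ of $Y$ the set of all ultrafilters along which the $A_n$ accumulate at $z$. For the later applications we work in a slightly more general setting.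

\begin{definition}
Let $\mathcal F$ be a proper filter on $\omega$. A \emph{fan} over $\mathcal F$ at a point $x$ of a space $X$ is a sequence $(A_n)_{n\in\omega}$ of pairwise disjoint, possibly empty, clopen subsets of $X$ not containing $x$ such that, with $A_a=\bigcup_{n\in a}A_n$ and $U_a=\{x\}\cup A_a$, the family $\{U_a:a\in\mathcal F\}$ is a neighborhood base at $x$ in $X$.
\end{definition}

Each $U_a$ with $a\in\mathcal F$ is then open: it is a neighborhood of $x$ and the $A_n$ are open. We do not require that $X=U_\omega$. The copies of $\mathbb Q$ in $X_{\mathcal F}$ form a fan at $x$ over $\mathcal F$.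

Let $(A_n)$ be a fan in $X$ at $x$ over $\mathcal F$, let $X$ be dense in a Hausdorff space $Y$, and let $z\in Y\setminus\{x\}$. For $W\subseteq Y$ put $N(W)=\{n:W\cap A_n\ne\emptyset\}$. The \emph{trace} of $z$ is
\[
T(z)=\{v\in\beta\omega: N(W)\in v\text{ for every neighborhood }W\text{ of }z\}.
\]
For instance, $n\in T(z)$ if and only if $z\in\overline{A_n}$. Here and below, closures of subsets of $Y$ are taken in $Y$.

\begin{lemma}\label{trace}
In this situation the following hold.
\begin{enumerate}
\item[(a)] If $z\in\overline{A_c}$, then there is $v\in T(z)$ with $c\in v$. Conversely, if $c\in v\in T(z)$, then $z\in\overline{A_c}$.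
\item[(b)] No $v\in T(z)$ contains $\mathcal F$.
\item[(c)] If $Y$ is regular at $x$, then for each $a\in\mathcal F$ there are $b\in\mathcal F$ and an open $G\subseteq Y$ with
\[
\overline{A_b}\subseteq G\quad\text{and}\quad G\cap X=U_a .
\]
For all such $b$ and $G$ and every $z\in Y\setminus\{x\}$: if $v,t\in T(z)$ and $b\in v$, then $a\in t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $z\in\overline{A_c}$, then $c\cap N(W)\ne\emptyset$ for each neighborhood $W$ of $z$. Since $N(W\cap W')\subseteq N(W)\cap N(W')$, the sets $c\cap N(W)$ generate a proper filter. Any ultrafilter $v$ that extends it is in $T(z)$ and contains $c$. Conversely, if $c\in v\in T(z)$, then $c\cap N(W)\in v$ is nonempty for each $W$, so $W$ meets $A_c$.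

(b) As $Y$ is Hausdorff, there are disjoint neighborhoods $W$ of $z$ and $V$ of $x$. Choose $a\in\mathcal F$ with $U_a\subseteq V$. Then $a\cap N(W)=\emptyset$, so $a\notin v$ for all $v\in T(z)$.

(c) As $U_a$ is open in $X$, there is an open $G\subseteq Y$ with $G\cap X=U_a$. By regularity there is an open $G'$ with $x\in G'\subseteq\overline{G'}\subseteq G$, and there is $b\in\mathcal F$ with $U_b\subseteq G'$. Then $\overline{A_b}\subseteq\overline{G'}\subseteq G$. Now let $b$ and $G$ be as stated, and let $v,t\in T(z)$ and $b\in v$. By (a), $z\in\overline{A_b}\subseteq G$. So $G$ is a neighborhood of $z$, and $N(G)\in t$. Since $G\cap X=U_a$ and the $A_n$ are disjoint and do not contain $x$, $N(G)\subseteq a$. Hence $a\in t$.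
\end{proof}

\begin{theorem}\label{local}
Let $u$ be a weak P-point and $(A_n)_{n\in\omega}$ a fan over $u$ at a point $x$ of a space $X$. Let $Y$ be a Hausdorff space that contains $X$ as a dense subspace and is regular at $x$. Then
\[
\{n\in\omega:\overline{A_n}\text{ is clopen in }Y\}\in u .
\]
\end{theorem}

\begin{proof}
Let $S=\{n:\overline{A_n}\cap\overline{X\setminus A_n}\ne\emptyset\}$. The two closures cover $Y$, so $\overline{A_n}$ is clopen for each $n\notin S$. Suppose, for a contradiction, that $S\in u$. For $n\in S$ choose
\[
z_n\in\overline{A_n}\cap\overline{X\setminus A_n}.
\]
Then $z_n\notin X$, because $A_n$ and $X\setminus A_n$ are closed in $X$. In particular $z_n\ne x$, and $n\in T(z_n)$.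

Next we find a second element of $T(z_n)$. We know that $z_n$ is in the closure of $X\setminus A_n$, but this set may contain points outside $U_\omega$; regularity excludes them. Apply Lemma~\ref{trace}(c) with $a=\omega$ to get $b_0\in u$ and an open $G$ with $\overline{A_{b_0}}\subseteq G$ and $G\cap X=U_\omega$. If $n\in S\cap b_0$, then $z_n\in\overline{A_n}\subseteq G$, and since $G$ is open,
\[
z_n\in\overline{(X\setminus A_n)\cap G}\subseteq\overline{\{x\}\cup A_{\omega\setminus\{n\}}}.
\]
As $z_n\ne x$, we get $z_n\in\overline{A_{\omega\setminus\{n\}}}$. By Lemma~\ref{trace}(a) there is $w_n\in T(z_n)$ with $\omega\setminus\{n\}\in w_n$, that is, $w_n\ne n$. By Lemma~\ref{trace}(b), $w_n\neq u$.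

So $S\cap b_0\in u$ and the ultrafilters $w_n$, $n\in S\cap b_0$, satisfy the hypotheses of Lemma~\ref{core}. Now let $a\in u$, and let $b\in u$ be as in Lemma~\ref{trace}(c). If $n\in S\cap b_0\cap b$, then $n,w_n\in T(z_n)$ and $b$ belongs to the principal ultrafilter $n$, so $a\in w_n$. Hence $\{n\in S\cap b_0:a\in w_n\}\supseteq S\cap b_0\cap b\in u$ for every $a\in u$. This contradicts Lemma~\ref{core}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{main}]
Let $u$ be a weak P-point, and let $Y$ be a Hausdorff space that contains $X_u$ densely and is regular at $x$; every Tychonoff space containing $X_u$ densely is of this kind. By Theorem~\ref{local} some $\overline{A_n}$ is clopen in $Y$. It is nonempty, and it does not contain $x$ because $A_n$ is closed in $X_u$. So $Y$ is disconnected.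
\end{proof}

\section{The obstruction at every point}

Theorem~\ref{local} is local, so we can place a fan over $u$ at every point of a countable space. A tree does this.

\begin{proof}[Proof of Theorem \ref{nowhere}]
Fix a weak P-point $u$. Let $X=\omega^{<\omega}$ be the set of finite sequences of natural numbers, and let $[s]=\{t\in X:s\subseteq t\}$ be the cone of all extensions of $s$. For $s\in X$ and $a\in u$ put
\[
U_{s,a}=\{s\}\cup\bigcup_{n\in a}[s^\frown n],\qquad\text{so that }U_{s,\omega}=[s].
\]

\emph{The topology.} If $t\in U_{s,a}$ and $t\ne s$, then $[t]\subseteq U_{s,a}$. Also $U_{s,a}\cap U_{s,a'}=U_{s,a\cap a'}$. So if $t$ is in two sets of this form, some $U_{t,c}$ is contained in both. The sets $U_{s,a}$ therefore form a base of a topology, and $\{U_{s,a}:a\in u\}$ is a neighborhood base at $s$.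

\emph{The sets $U_{s,a}$ are clopen.} Let $t\notin U_{s,a}$. If $t$ and $s$ are incomparable, then $[t]$ misses $[s]\supseteq U_{s,a}$. If $t$ properly extends $s$, then $t\in[s^\frown m]$ for some $m\notin a$, and $[t]\subseteq[s^\frown m]$ misses $U_{s,a}$. If $s$ properly extends $t$, say $t^\frown m\subseteq s$, then $U_{t,\omega\setminus\{m\}}$ misses $[t^\frown m]\supseteq U_{s,a}$, and $\omega\setminus\{m\}\in u$ because $u$ is nonprincipal. The case $t=s$ does not occur.

\emph{Remaining properties.} If $s\ne t$, then $t\notin[s]$ or $s\notin[t]$, and since cones are clopen, $s$ and $t$ have disjoint neighborhoods. The sets $U_{s,a}$ are infinite, so there are no isolated points. By construction $([s^\frown n])_{n\in\omega}$ is a fan over $u$ at $s$.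

\emph{Clopen $\pi$-bases.} Let $X$ be dense in a regular space $Y$, and let $G\subseteq Y$ be nonempty and open. Choose $s\in G\cap X$, an open $G'$ with $s\in G'\subseteq\overline{G'}\subseteq G$, and $a\in u$ with $U_{s,a}\subseteq G'$. By Theorem~\ref{local}, applied to the fan $([s^\frown n])_n$ at $s$, there is $n\in a$ such that $\overline{[s^\frown n]}$ is clopen in $Y$. This set is nonempty and contained in $\overline{G'}\subseteq G$. So the nonempty clopen sets form a $\pi$-base of $Y$.

\emph{Open subspaces.} Let $O\subseteq X$ be nonempty and open, and let $O$ be dense in a regular space $Y$. Choose $s\in O$ and $a\in u$ with $U_{s,a}\subseteq O$. Put $A_n=[s^\frown n]$ for $n\in a$ and $A_n=\emptyset$ for $n\notin a$. For $b\in u$ we have $\{s\}\cup\bigcup_{n\in b}A_n=U_{s,a\cap b}$, so $(A_n)$ is a fan over $u$ at $s$ in $O$. By Theorem~\ref{local} there is $n\in a$ such that $\overline{A_n}$ is clopen in $Y$. It is nonempty and does not contain $s$, since $A_n$ is closed in $O$. So $Y$ is disconnected.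
\end{proof}

\section{Which $X_{\mathcal F}$ have a Tychonoff connectification?}

For a free filter $\mathcal F$ let $F=\{v\in\beta\omega:\mathcal F\subseteq v\}=\bigcap_{a\in\mathcal F}\hat a$. This is a nonempty closed subset of $\omega^*$, and $a\in\mathcal F$ if and only if $F\subseteq\hat a$, since a filter is the intersection of the ultrafilters extending it. A set $\Lambda\subseteq\beta\omega\times\beta\omega$ is \emph{symmetric} if $(v,t)\in\Lambda$ implies $(t,v)\in\Lambda$.

\begin{theorem}\label{classification}
For a free filter $\mathcal F$ on $\omega$ the following are equivalent.
\begin{enumerate}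
\item[(1)] $X_{\mathcal F}$ has a Tychonoff connectification.
\item[(2)] $X_{\mathcal F}$ has a Hausdorff connectification that is regular at $x$.
\item[(3)] There is a closed symmetric set $\Lambda\subseteq\beta\omega\times\beta\omega$ such that
\begin{enumerate}
\item[(i)] if $(v,t)\in\Lambda$ and $v\in F$, then $t\in F$;
\item[(ii)] for each $a\in\mathcal F$ with $a\ne\omega$ there is $(v,t)\in\Lambda$ with $a\notin v$ and $a\in t$.
\end{enumerate}
\end{enumerate}
\end{theorem}

Think of $\Lambda$ as the list of gluings. Condition (i) says that the partners of what converges to $x$ also converge to $x$; condition (ii) says that there are enough gluings to make the space connected. For the filters of Proposition~\ref{shift} one can take the closure $\Lambda$ of $\{(n,n+1),(n+1,n):n\in\omega\}$. Here (i) holds because, for each $a\in\mathcal F$, $a'\in\mathcal F$ and $\Lambda$ misses the open set $\widehat{a'}\times(\beta\omega\setminus\hat a)$; and (ii) holds because some two consecutive integers are separated by $a$.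

\begin{proof}[Proof that (1) implies (2) and (2) implies (3)]
The first implication is trivial. Let $Y$ be as in (2), and let $\Lambda$ be the closure of
\[
\Lambda_0=\bigcup_{z\in Y\setminus\{x\}}T(z)\times T(z).
\]
The set $\Lambda$ is closed and symmetric.

(i) Let $a\in\mathcal F$, and let $b\in\mathcal F$ be as in Lemma~\ref{trace}(c). The lemma says that $\Lambda_0$ misses $\hat b\times(\beta\omega\setminus\hat a)$. This set is open, so $\Lambda$ misses it too. Hence if $(v,t)\in\Lambda$ and $v\in F$, then $b\in v$ and so $a\in t$. As $a\in\mathcal F$ was arbitrary, $t\in F$.

(ii) Let $a\in\mathcal F$, $a\neq\omega$, and put $e=\omega\setminus a$. Then $A_e$ and $U_a$ are nonempty complementary clopen subsets of $X_{\mathcal F}$. Their closures cover the connected space $Y$, so there is $z\in\overline{A_e}\cap\overline{U_a}$. As both sets are closed in $X_{\mathcal F}$, $z\notin X_{\mathcal F}$. In particular $z\ne x$, and so $z\in\overline{A_a}$. Lemma~\ref{trace}(a) gives $v,t\in T(z)$ with $e\in v$ and $a\in t$. Then $(v,t)\in\Lambda$, $a\notin v$ and $a\in t$.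
\end{proof}

For the remaining implication we build a compact connectification. Replace each $n\in\omega$ by a continuum $L$ with a dense copy $D$ of $\mathbb Q$. To compactify, take the product $\beta\omega\times L$. Collapse $F\times L$ to the point $x$, and for each $(v,t)\in\Lambda$ glue a point of the slice $\{v\}\times L$ to a point of $\{t\}\times L$. The difficulty is that one $v$ may have very many partners $t$, while the glued points should be different for different gluings, should depend continuously on the gluing, and should avoid $D$. So $L$ must have room for a set of parameters for $\Lambda$. We take $L=\beta[0,\infty)$ and use a closed subset of $\beta\omega$ as the set of parameters; several parameters may belong to the same pair $(v,t)$, which does no harm.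

\begin{proof}[Proof that (3) implies (1)]
\emph{The continuum $L$.} Let $L=\beta[0,\infty)$ be the \v Cech--Stone compactification; every continuous $f:[0,\infty)\to[0,1]$ extends continuously to $L$. Since $[0,\infty)$ is connected and dense in $L$, the compact space $L$ is connected. By Urysohn's lemma and the extension property, \emph{disjoint closed subsets of $[0,\infty)$ have disjoint closures in $L$.} For $i=0,1$ let $j_i:\beta\omega\to L$ be the continuous extension of $k\mapsto2k+i$.
\begin{itemize}
\item \emph{$j_i$ is injective.} If $p\ne q$ in $\beta\omega$, choose $c\in p$ with $c\notin q$. Then $j_i(p)$ is in the closure of $\{2k+i:k\in c\}$ and $j_i(q)$ in the closure of $\{2k+i:k\notin c\}$, and these closures are disjoint.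
\item \emph{The images of $j_0$ and $j_1$ are disjoint}, since they are contained in the closures of the even and of the odd numbers.
\item \emph{$D=(\mathbb Q\cap[0,\infty))\setminus\omega$ is dense in $L$, is homeomorphic to $\mathbb Q$, and misses both images.} The first statement holds because $D$ is dense in $[0,\infty)$, the second by Sierpi\'nski's theorem. For the third, both images are contained in the closure of $\omega$, and if $d\in D$, then $\{d\}$ and $\omega$ are disjoint closed subsets of $[0,\infty)$.
\end{itemize}

\emph{The parameters.} A bijection $\omega\to\omega\times\omega$ extends to a continuous map $\varphi=(\varphi_0,\varphi_1):\beta\omega\to\beta\omega\times\beta\omega$. Its image is compact and contains the dense set $\omega\times\omega$, so $\varphi$ is onto. Let $Z=\varphi^{-1}(\Lambda)$. This is a compact set, and $\varphi(Z)=\Lambda$.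

\emph{The quotient.} On the compact space $N=\beta\omega\times L$ let
\[
R=\Delta\cup(F\times L)^2\cup P\cup P^{-1},\qquad
P=\bigl\{\bigl((\varphi_0(p),j_0(p)),(\varphi_1(p),j_1(p))\bigr):p\in Z\bigr\},
\]
where $\Delta$ is the diagonal of $N\times N$. Each point of $N$ is in at most one of the pairs given by $p\in Z$, since its second coordinate determines both $i$ and $p$. The two members of a pair are distinct. If the first member is in $F\times L$, then so is the second, by (i); the converse holds by (i) and the symmetry of $\Lambda$. So $R$ is an equivalence relation: its classes are $F\times L$, the pairs outside $F\times L$, and singletons. It is closed in $N\times N$, because $P$ is a continuous image of the compact set $Z$. Recall that the quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff and the quotient map is closed. Let $K=N/R$, and let $\pi:N\to K$ be the quotient map.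

\emph{$X_{\mathcal F}$ is dense in $K$.} Let $\tilde X=(F\times L)\cup(\omega\times D)$. Since $F\cap\omega=\emptyset$ and $D$ misses $j_0(Z)\cup j_1(Z)$, the points of $\omega\times D$ are singleton classes. So $\tilde X$ is a union of classes. Because $\pi$ is closed, its restriction $\tilde X\to\pi(\tilde X)$ is closed, as $\pi(C\cap\tilde X)=\pi(C)\cap\pi(\tilde X)$ for $C$ closed in $N$. Hence this restriction is a quotient map: a subset of $\tilde X$ that is open in $\tilde X$ and is a union of classes has an image that is open in $\pi(\tilde X)$. Every open subset of $\omega\times D$ is of this kind, since $F\times L$ is closed. So $\pi$ maps $\omega\times D$ homeomorphically onto an open subset of $\pi(\tilde X)$. As the points of $\omega$ are isolated in $\beta\omega$, this subset is the topological sum of the copies $A_n=\pi(\{n\}\times D)$ of $\mathbb Q$. Let $x=\pi(F\times L)$; we determine the neighborhoods of $x$ in $\pi(\tilde X)$.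

If $a\in\mathcal F$, then $\tilde X\cap(\hat a\times L)=(F\times L)\cup(a\times D)$ is open in $\tilde X$ and is a union of classes, so $\{x\}\cup\bigcup_{n\in a}A_n$ is open in $\pi(\tilde X)$. Conversely, let $W$ be an open neighborhood of $x$ in $\pi(\tilde X)$. Its preimage in $\tilde X$ is $\tilde X\cap O$ for some open $O\subseteq N$ containing $F\times L$. As $L$ is compact, the tube lemma gives an open $V\supseteq F$ with $V\times L\subseteq O$. As $F=\bigcap_{a\in\mathcal F}\hat a$ and the family of compact sets $\hat a$, $a\in\mathcal F$, is closed under finite intersections, some $\hat a$ with $a\in\mathcal F$ is contained in $V$. Then $\{x\}\cup\bigcup_{n\in a}A_n\subseteq W$.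

Thus $\pi(\tilde X)$ is a copy of $X_{\mathcal F}$. It is dense in $K$, because $\omega\times D$ is dense in $N$.

\emph{$K$ is connected.} Let $E\subseteq K$ be clopen. As $L$ is connected, the clopen set $\pi^{-1}(E)$ is a union of slices $\{v\}\times L$, so it equals $\hat a\times L$ for some $a\subseteq\omega$. Since $F\times L$ is a class, $F\subseteq\hat a$ or $F\cap\hat a=\emptyset$. Replacing $E$ by its complement if necessary, assume $F\subseteq\hat a$, that is, $a\in\mathcal F$. Suppose that $a\ne\omega$. By (ii) there is $(v,t)\in\Lambda$ with $a\notin v$ and $a\in t$. Choose $p\in Z$ with $\varphi(p)=(v,t)$. Then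
\[
(v,j_0(p))\notin\hat a\times L,\qquad(t,j_1(p))\in\hat a\times L,
\]
but $R$ identifies these two points, a contradiction. So $a=\omega$ and $E=K$.

Hence $K$ is a compact Hausdorff, and therefore Tychonoff, connectification of $X_{\mathcal F}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
\emph{Connectifying Some Spaces}, \texttt{https://core.ac.uk/download/pdf/82341068.pdf}.

\bibitem{kunen}
K. Kunen, \emph{Weak P-points in $N^*$}, Topology Vol. II (Proc. Fourth Colloq., Budapest 1978), Colloq. Math. Soc. J\'anos Bolyai 23, 741--749.
\end{thebibliography}

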